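\title{Hexagons with an affine image inscribed into every planar convex body}

\begin{abstract}
A convex polygon is affine-inscribed into a planar convex body if some nondegenerate affine image of the polygon has all its vertices on the boundary of the body. A hexagon that is affine-inscribed into every convex body must be inscribed into an ellipse and into a triangle. We prove the conjecture that these two conditions are also sufficient. The affine map can be chosen of either orientation, and so that the image of the hexagon $K$ covers at least a fixed fraction $c(K)>0$ of the area of the body. The proof is variational. From the hexagon we build a weighted area functional on triangles whose critical points carry an inscribed affine copy of the hexagon; a comparison with a parabola, combined with Jensen's inequality, shows that minimizing triangles do not degenerate.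
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{convex body} is a closed bounded convex subset of $\mathbb{R}^2$ with nonempty interior. A convex polygon is \emph{inscribed} into a convex body $C$ if all its vertices lie on the boundary $\partial C$. A polygon $P$ is \emph{affine-inscribed} into $C$ if $A(P)$ is inscribed into $C$ for some nondegenerate affine transformation $A$ of the plane. Which convex polygons are affine-inscribed into \emph{every} convex body?

Every triangle is, because $\partial C$ contains three noncollinear points. In the other direction, two test bodies give necessary conditions. If $A(P)$ is inscribed into a disc $C$, then $P$ is inscribed into the ellipse $A^{-1}(C)$; if $A(P)$ is inscribed into a triangle $C$, then $P$ is inscribed into the triangle $A^{-1}(C)$. No three points of an ellipse are collinear, so each side of that triangle carries at most two vertices of $P$, and $P$ has at most six vertices. Hexagons are therefore the extreme case. They are also the case in which unknowns and equations match: an affine map has six parameters, and each vertex imposes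 one condition.

The regular hexagon passes both tests: it lies on a circle, and its vertices trisect the sides of the equilateral triangle obtained by extending alternate sides. By a theorem of Besicovitch (1948), recalled in \cite{PECB}, it is affine-inscribed into every convex body. Replacing the circle by a nearby ellipse and intersecting with the same triangle gives a five-parameter family of hexagons that also pass both tests. Conjecture~2.17 of \cite{PECB} asserts that no third test body is needed: a convex hexagon inscribed into an ellipse and into a triangle is affine-inscribed into every convex body. We prove this. Throughout, $|\cdot|$ denotes area.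

\begin{theorem}\label{thm:main}
Let $K$ be a convex hexagon inscribed into an ellipse and into a triangle. Then $K$ is affine-inscribed into every convex body $C\subset\mathbb{R}^2$. The affine map can be chosen orientation-preserving, and it can also be chosen orientation-reversing.
\end{theorem}

\begin{theorem}\label{thm:size}
A convex hexagon $K$ is affine-inscribed into every convex body if and only if it is inscribed into an ellipse and into a triangle. In that case there is $c(K)>0$ such that for every convex body $C$ and each orientation there is an affine map $A$ of that orientation with $A(K)$ inscribed into $C$ and $|A(K)|\ge c(K)\,|C|$.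
\end{theorem}

Section~\ref{sec:regular} explains the method on the regular hexagon. Section~\ref{sec:weights} attaches weights to a general $K$, Sections~\ref{sec:functional} and~\ref{sec:minimizers} show that a minimizer of the resulting functional carries an inscribed copy of $K$ as soon as the functional takes a value below a certain threshold, and Sections~\ref{sec:parabola}--\ref{sec:averaging} produce such a value. Section~\ref{sec:proofs} passes from strictly convex bodies to all bodies.

\section{The method for the regular hexagon}\label{sec:regular}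

We use the following notation for a labeled triangle $\Delta=(V_1,V_2,V_3)$, here and later. For $\{i,j,k\}=\{1,2,3\}$, $E_k$ is the line $V_iV_j$, $H_k$ is the closed half-plane bounded by $E_k$ that contains $\Delta$, and $H_k^-$ is the opposite closed half-plane. The \emph{orientation} of $\Delta$ is the sign of $\det(V_2-V_1,V_3-V_1)$. This section is a guide; the first variation below is derived from the picture and is proved in Section~\ref{sec:minimizers}.

Let $K$ be the regular hexagon and $\Delta_0$ the triangle whose sides its vertices trisect. An affine map $A$ is determined by the labeled triangle $\Delta=A(\Delta_0)$, so we look for a triangle each of whose side lines meets $\partial C$ in the two trisection points of the side. That is two conditions per side, and a line has two degrees of freedom. This suggests looking for a function of the triangle whose derivative with respect to the motion of one side line vanishes exactly when that side is trisected.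

Consider triangles whose side lines meet $C$ in chords contained in the open sides. Then each line $E_k$ cuts off a \emph{cap} $C\cap H_k^-$, and $\Delta\setminus C$ consists of three \emph{corner regions} $D_1,D_2,D_3$ at $V_1,V_2,V_3$ (Figure~\ref{fig:disc}). Put
\[
F(\Delta)=2\sum_{k=1}^3|C\cap H_k^-|+\sum_{k=1}^3|D_k| .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!25] (0,1.732)--(-1.5,-0.866)--(1.5,-0.866)--cycle;
\fill[gray!75] (0,0) circle (1);
\begin{scope}
\clip (0,1.732)--(-1.5,-0.866)--(1.5,-0.866)--cycle;
\fill[white] (0,0) circle (1);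
\end{scope}
\draw (0,0) circle (1);
\draw[thick] (0,1.732) node[above]{$V_1$}--(-1.5,-0.866) node[left]{$V_2$}--(1.5,-0.866) node[right]{$V_3$}--cycle;
\foreach \a in {0,60,...,300} \fill (\a:1) circle (1pt);
\node at (0,1.25) {$D_1$};
\node at (-1.08,-0.63) {$D_2$};
\node at (1.08,-0.63) {$D_3$};
\end{tikzpicture}
\caption{A triangle whose side lines cut a convex body, here a disc. The three caps of the body beyond the side lines are dark, and the three corner regions $D_k$ of the triangle outside the body are light. The functional is a weighted sum of these six areas. The six marked points are the vertices of the inscribed hexagon.}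
\label{fig:disc}
\end{figure}

Choose coordinates $(u,v)$ in which the side $V_2V_3$ is $[0,1]\times\{0\}$, the triangle lies below it, and the chord is $[u_1,u_2]\times\{0\}$. Move $E_1$ to the line $v=\varepsilon h(u)$ with $h$ affine, and keep $E_2,E_3$. The thin strip between the old and the new line, of signed height $\varepsilon h(u)$, leaves the cap over $[u_1,u_2]$ and joins $D_2$ and $D_3$ over $[0,u_1]$ and $[u_2,1]$. The derivative of $F$ at $\varepsilon=0$ is
\[
\int_0^{u_1}h-2\int_{u_1}^{u_2}h+\int_{u_2}^1h .
\]
For $h=1$ this is $1-3(u_2-u_1)$, and for $h=u$ it is $\frac12\bigl(1-3(u_2-u_1)(u_1+u_2)\bigr)$. Both vanish exactly when $u_2-u_1=\frac13$ and $u_1+u_2=1$, that is, when $u_1=\frac13$ and $u_2=\frac23$. So critical triangles of $F$ carry an inscribed affine regular hexagon.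

To find a critical triangle we minimize $F$, and the danger is that a minimizing sequence degenerates. The caps cover $C\setminus\Delta$, so $F(\Delta)\ge 2(|C|-|C\cap\Delta|)$. If one triangle has $F<2|C|$, then all triangles with a smaller value contain a definite part of $C$; they cannot collapse, and they cannot run to infinity because the corner regions would grow. Everything thus depends on one triangle below the \emph{threshold} $2|C|$. For the unit disc the triangle of Figure~\ref{fig:disc} has caps of area $\frac\pi6-\frac{\sqrt3}4$ and corner regions of area $\frac{\sqrt3}2-\frac\pi6$, so $F=\frac\pi2<2\pi$. For a general body we have no global information and must use a small triangle placed across the boundary, where $F$ is close to the threshold and the sign of the difference has to be computed.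

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.85]
\fill[gray!25] (0,-1)--(-3,3.5)--(3,3.5)--cycle;
\fill[gray!75] plot[domain=-3:3,samples=60] (\x,{\x*\x/2}) -- cycle;
\begin{scope}
\clip (0,-1)--(-3,3.5)--(3,3.5)--cycle;
\fill[white] plot[domain=-3:3,samples=60] (\x,{\x*\x/2}) -- cycle;
\end{scope}
\draw plot[domain=-3:3,samples=60] (\x,{\x*\x/2});
\draw[thick] (0,-1) node[below]{$V_1$}--(-3,3.5) node[left]{$V_2$}--(3,3.5) node[right]{$V_3$}--cycle;
\foreach \x in {-2.646,-2,-1,1,2,2.646} \fill (\x,{\x*\x/2}) circle (1.6pt);
\node at (0,3.15) {$E_1$};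
\node at (-2.1,1.1) {$E_3$};
\node at (2.1,1.1) {$E_2$};
\end{tikzpicture}
\caption{The parabolic region $y\ge x^2/2$ and the triangle with corners $V_1=(0,-1)$, $V_2=(-3,\frac72)$, $V_3=(3,\frac72)$. The parabola trisects the sides on $E_2$ and $E_3$ and meets $E_1$ at $x=\pm\sqrt7$. Caps are dark (the one above $E_1$ is unbounded and is shown truncated), corner regions are light.}
\label{fig:parabola}
\end{figure}

Suppose that $C$ coincides near the origin with $\Pi=\{y\ge x^2/2\}$, and take the triangle $\Delta$ of Figure~\ref{fig:parabola}, with side lines $y=\frac72$ and $y=\pm\frac32x-1$. The parabola meets them at $x=\pm\sqrt7$ and at $x=\pm1,\pm2$. The two small caps have area $\int_1^2\frac12(x-1)(2-x)\,dx=\frac1{12}$ each. Further,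
\[
|D_1|=2\int_0^1\tfrac12(1-x)(2-x)\,dx=\tfrac56,
\]
\[
|D_2|=|D_3|=\int_2^3\tfrac12(x-1)(x-2)\,dx-\int_{\sqrt7}^3\tfrac12(x^2-7)\,dx=\tfrac5{12}+6-\tfrac73\sqrt7,
\]
and $|\Pi\cap H_1|=\int_{-\sqrt7}^{\sqrt7}\frac12(7-x^2)\,dx=\frac{14}3\sqrt7$. The small caps (with weight $2$) and the corner regions contribute together $14-\frac{14}3\sqrt7$. The map $(x,y)\mapsto(rx,r^2y)$ preserves $\Pi$ and multiplies areas by $r^3$. For small $r$ the image $\Delta_r$ of $\Delta$ lies in the region where $C$ and $\Pi$ coincide, its large cap has area $|C|-r^3|\Pi\cap H_1|$, and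
\[
F(\Delta_r)=2|C|+r^3\Bigl(14-\tfrac{14}3\sqrt7-2\cdot\tfrac{14}3\sqrt7\Bigr)=2|C|-14(\sqrt7-1)\,r^3<2|C| .
\]
Observe that $14-\frac{14}3\sqrt7=\rho\,|\Pi\cap H_1|$ with $\rho=\frac3{\sqrt7}-1$. This $\rho$ is the weight that makes the side on $E_1$ critical: with $h=1$ the condition reads $2(3-\sqrt7)=\rho\cdot2\sqrt7$. So the triangle is below the threshold because $\rho<2$. Sections~\ref{sec:parabola} and~\ref{sec:graph} show that this is a general mechanism and that the inequality comes from the ellipse. A general body, a polygon for instance, does not look like a parabola anywhere; Section~\ref{sec:averaging} deals with this by averaging.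

\section{Standard facts on convex sets}\label{sec:facts}

A convex body is \emph{strictly convex} if its boundary contains no segment. A line \emph{cuts} $C$ if it meets $\operatorname{int}C$. We write $B$ for the closed unit disc, $[z,z']$ for the closed segment with endpoints $z,z'$, and $h_C(e)=\max_{z\in C}\langle z,e\rangle$ for the support function. We use the following facts.

\begin{itemize}
\item[(F1)] If $z_0\in\operatorname{int}C$ and $z\in C$, then every point of $[z_0,z]$ except possibly $z$ lies in $\operatorname{int}C$. A line that meets $C$ but does not cut it \emph{supports} $C$, that is, $C$ lies in one of the two closed half-planes that it bounds; if $C$ is strictly convex, such a line meets $C$ in a single point.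
\item[(F2)] The Hausdorff distance $d_H(S,S')$ of nonempty compact sets is the least $\delta$ with $S\subset S'+\delta B$ and $S'\subset S+\delta B$; for convex sets it equals $\max_{|e|=1}|h_S(e)-h_{S'}(e)|$. For compact subsets of a fixed disc, $S_n\to S$ if and only if every limit point of a sequence $z_n\in S_n$ lies in $S$ and every point of $S$ is the limit of such a sequence. The convex hull is continuous in $d_H$, and area is continuous on compact convex sets. Nondegenerate affine maps preserve Hausdorff convergence. Every sequence of nonempty compact convex subsets of a fixed disc has a convergent subsequence, with compact convex limit (Blaschke's selection theorem).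
\item[(F3)] Let $C_n\to C$ be convex bodies. A point outside $C$ is outside $C_n$ for large $n$. If $x+2\delta B\subset C$ and $d_H(C,C_n)\le\delta$, then $h_{C_n}(e)\ge\langle x,e\rangle+\delta$ for all unit vectors $e$, so $x+\delta B\subset C_n$. Consequently, if $z_n\in\partial C_n$ and $z_n\to z$, then $z\in\partial C$.
\item[(F4)] A convex function on an open interval is continuous and is differentiable outside a countable set, with nondecreasing derivative; if the derivatives at two points are equal, the function is affine between them. If convex functions converge pointwise on an open interval, they converge uniformly on compact subintervals.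
\item[(F5)] Every planar convex body is an affine image of a convex body $C$ with $B\subset C\subset2B$ (John's theorem).
\end{itemize}

\section{The weights of a hexagon}\label{sec:weights}

From now on $K$ is a convex hexagon inscribed into a triangle $\Delta_0=(V_1^0,V_2^0,V_3^0)$ and into an ellipse $\{Q=0\}$, where $Q$ is a quadratic polynomial that is negative inside the ellipse. The lines and half-planes of $\Delta_0$ are $E_k^0$, $H_k^0$, $H_k^{0,-}$.

\begin{lemma}\label{lem:position}
Each open side of $\Delta_0$ contains exactly two vertices of $K$, no vertex of $K$ is a corner of $\Delta_0$, and $Q(V_k^0)>0$ for $k=1,2,3$.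
\end{lemma}

\begin{proof}
Count pairs consisting of a vertex of $K$ and a closed side of $\Delta_0$ containing it. Each side is in at most two pairs, since no three vertices are collinear, so there are at most six pairs. Each of the six vertices is in at least one pair, and in two if it is a corner. Hence every vertex is in exactly one pair and every side in exactly two. A side line meets the region $\{Q\le0\}$ exactly in the chord between its two vertices, and the corners lie outside that chord.
\end{proof}

For general $K$ we give the corner region at $V_k$ a weight $\mu_k$ and the cap beyond $E_k$ a weight $\nu_k$. The first variation on one side then has the following form. For $\alpha<\xi<\xi'<\beta$ and positive numbers $\mu,\nu,\mu'$ let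
\begin{equation}\label{eq:L}
L(h)=\mu\int_\alpha^{\xi}h-\nu\int_{\xi}^{\xi'}h+\mu'\int_{\xi'}^\beta h .
\end{equation}
We call the pair $(\xi,\xi')$ \emph{balanced} for $(\mu,\nu,\mu')$ on $[\alpha,\beta]$ if $L(h)=0$ for all affine $h$. An increasing affine change of variable multiplies all three integrals by the same factor, so it preserves this property.

Recall that the third divided difference of $H$ at distinct nodes $x_0,\dots,x_3$ is
\[
H[x_0,x_1,x_2,x_3]=\sum_{i=0}^3\frac{H(x_i)}{\prod_{j\ne i}(x_i-x_j)} .
\]
By Lagrange's formula it is the coefficient of $x^3$ in the polynomial of degree at most three that interpolates $H$ at the nodes. It vanishes on polynomials of degree at most two and equals $1$ for $H=x^3$. The value vectors of polynomials of degree at most two form a three-dimensional subspace of $\mathbb{R}^4$, so every functional $\sum c_iH(x_i)$ that vanishes on them is a multiple of the divided difference.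

\begin{lemma}\label{lem:divided}
The pair $(\xi,\xi')$ is balanced for $(\mu,\nu,\mu')$ on $[\alpha,\beta]$ if and only if the vector $(-\mu,\ \mu+\nu,\ -(\nu+\mu'),\ \mu')$ equals $\tau$ times the coefficient vector of the divided difference at the nodes $\alpha,\xi,\xi',\beta$, for some real $\tau$. In that case
\[
\tau=\mu(\xi-\alpha)(\xi'-\alpha)(\beta-\alpha)=\mu'(\beta-\xi)(\beta-\xi')(\beta-\alpha),\qquad L(x^2/2)=\tau/6 .
\]
\end{lemma}

\begin{proof}
If $H'=h$, then $L(h)=-\mu H(\alpha)+(\mu+\nu)H(\xi)-(\nu+\mu')H(\xi')+\mu'H(\beta)$. As $h$ runs over affine functions, $H$ runs over polynomials of degree at most two, which gives the equivalence. The formulas for $\tau$ come from the first and last coefficients, and $H=x^3/6$ gives $L(x^2/2)=\tau/6$.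
\end{proof}

On $[0,1]$ with points $u_1<u_2$ the lemma forces $\mu/\mu'=(1-u_1)(1-u_2)/(u_1u_2)$. So each side of $\Delta_0$ prescribes the ratio of the weights at its two corners, and the three prescriptions are consistent only if the three ratios, taken around the triangle, have product $1$. The ellipse provides this: along a side, $Q$ is a multiple of $(u-u_1)(u-u_2)$, so the prescribed ratio is the inverse ratio of the values of $Q$ at the two corners, and we may take $\mu_k=1/Q(V_k^0)$. It remains to find $\nu_k$ and to show that the weights, conversely, determine the two points.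

For $a,a'>0$ and real $b$ let
\[
g_b(u)=a(1-u)^2+a'u^2+b\,u(1-u).
\]
With $t=u/(1-u)$, which maps $(0,1)$ increasingly onto $(0,\infty)$, we have $g_b=(1-u)^2(a+bt+a't^2)$. Hence $g_b$ has two distinct roots $u_1<u_2$ in $(0,1)$ if and only if $b<-2\sqrt{aa'}$. Assume this. The corresponding values $t_1<t_2$ have the fixed product $a/a'$ and the sum $-b/a'$, so as $b$ decreases, $u_1$ strictly decreases and $u_2$ strictly increases. Put $\sigma=a+a'-b>0$ and $\delta=u_2-u_1$, so that $g_b=\sigma(u-u_1)(u-u_2)$, and define
\begin{equation}\label{eq:N}
N(a,a',b)=\frac{1+\delta}{\sigma\,\delta\,u_2(1-u_1)}>0 .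
\end{equation}
The substitution $u\mapsto1-u$ exchanges $a$ with $a'$ and $u_2$ with $1-u_1$, so $N$ is symmetric in $(a,a')$. As $b$ decreases, $\sigma$, $\delta$, $u_2$ and $1-u_1$ strictly increase and $(1+\delta)/\delta$ decreases. Therefore \emph{$N$ is strictly increasing in $b$}. This monotonicity is used twice: for uniqueness in the next lemma, and for the strict inequality in Lemma~\ref{lem:parabola}.

\begin{lemma}\label{lem:balance}
Let $a,a'>0$ and $b<-2\sqrt{aa'}$. A pair $0<u_1<u_2<1$ is balanced for $(1/a,\,N(a,a',b),\,1/a')$ on $[0,1]$ if and only if $u_1,u_2$ are the roots of $g_b$.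
\end{lemma}

\begin{proof}
Write $\mu=1/a$, $\mu'=1/a'$, $\nu=N(a,a',b)$. With $\delta=u_2-u_1$, the coefficients of the divided difference at $0,u_1,u_2,1$ are
\[
-\frac1{u_1u_2},\qquad \frac1{u_1\delta(1-u_1)},\qquad -\frac1{u_2\delta(1-u_2)},\qquad \frac1{(1-u_1)(1-u_2)},
\]
and their sum is $0$ because the divided difference vanishes on constants.

Let $u_1,u_2$ be the roots of $g_b$, and multiply the coefficients by $\tau=1/\sigma$. Since $a=g_b(0)=\sigma u_1u_2$ and $a'=g_b(1)=\sigma(1-u_1)(1-u_2)$, the first and last become $-\mu$ and $\mu'$. Since $u_2-(1-u_1)\delta=u_1(1+\delta)$,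
\[
\frac1{\sigma u_1\delta(1-u_1)}-\frac1{\sigma u_1u_2}=\frac{u_2-(1-u_1)\delta}{\sigma u_1u_2\,\delta(1-u_1)}=\frac{1+\delta}{\sigma\,\delta\,u_2(1-u_1)}=\nu ,
\]
so the second is $\mu+\nu$. The third is $-(\nu+\mu')$ because the sum is $0$. By Lemma~\ref{lem:divided} the pair is balanced.

Conversely, let $(u_1,u_2)$ be balanced, with $\tau=\mu u_1u_2=\mu'(1-u_1)(1-u_2)>0$ as in Lemma~\ref{lem:divided}. The polynomial $(u-u_1)(u-u_2)/\tau$ takes the values $a,a'$ at $0,1$ and has leading coefficient $1/\tau$, so it equals $g_{\tilde b}$ with $\tilde b=a+a'-1/\tau$. It has two roots in $(0,1)$, so $\tilde b<-2\sqrt{aa'}$. By the first part the pair is balanced for $(\mu,N(a,a',\tilde b),\mu')$. Taking $h=1$ in both balance conditions gives $N(a,a',\tilde b)=\nu=N(a,a',b)$, and $\tilde b=b$ by strict monotonicity.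
\end{proof}

Let $X_1,X_2,X_3$ be the barycentric coordinates of $\Delta_0$: the affine functions with $X_k(V_k^0)=1$ and $X_k=0$ on $E_k^0$, so that $X_1+X_2+X_3=1$ and $H_k^0=\{X_k\ge0\}$. Multiplying terms of lower degree by $X_1+X_2+X_3$, we write $Q$ as a quadratic form
\begin{equation}\label{eq:Q}
Q=a_1X_1^2+a_2X_2^2+a_3X_3^2+b_1X_2X_3+b_2X_3X_1+b_3X_1X_2 .
\end{equation}
Then $a_k=Q(V_k^0)>0$. At the point $(1-u)V_i^0+uV_j^0$ of $E_k^0$ we have $X_i=1-u$, $X_j=u$, $X_k=0$, so $Q$ is the polynomial $g_{b_k}$ with $(a,a')=(a_i,a_j)$. Its roots correspond to the two vertices of $K$ in the open side, and therefore $b_k<-2\sqrt{a_ia_j}$. The \emph{weights} of $K$ are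
\begin{equation}\label{eq:weights}
\mu_k=1/a_k,\qquad \nu_k=N(a_i,a_j,b_k),
\end{equation}
and we label the corners so that $\nu_1=\min_k\nu_k$. All six weights are positive. For the regular hexagon, $a_k=1$ and $b_k=-\frac52$ give $g=\frac92(u-\frac13)(u-\frac23)$, $\mu_k=1$ and $\nu_k=2$, as in Section~\ref{sec:regular}.

\begin{remark}
A conic through the six vertices cannot be avoided in this method. If two points on each open side of $\Delta_0$ are balanced for some positive weights $(\mu_i,\nu_k,\mu_j)$, put $a_k=1/\mu_k$ and let $b_k$ be the number $\tilde b$ from the last proof for the side $V_i^0V_j^0$. Then the polynomial \eqref{eq:Q} vanishes at all six points.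
\end{remark}

\section{The functional and its sublevel sets}\label{sec:functional}

In this section and the next, $C$ is a strictly convex body. The triangles of Section~\ref{sec:regular} form an open set, on which a minimum need not exist. We therefore allow side lines that only touch $C$ and corners that lie on $\partial C$. A nondegenerate labeled triangle $\Delta=(V_1,V_2,V_3)$ is \emph{admissible} if
\[
\emptyset\ne E_k\cap C\subset[V_i,V_j]\qquad(k=1,2,3),
\]
and $\mathcal{T}=\mathcal{T}(C)\subset(\mathbb{R}^2)^3$ is the set of admissible triangles. No corner of an admissible triangle lies in $\operatorname{int}C$, since otherwise $E_k\cap C$ would extend beyond it. For $\Delta\in\mathcal{T}$ put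
\[
C_\Delta=C\cap\Delta,\qquad D_k=\operatorname{conv}(\{V_k\}\cup C_\Delta)\setminus C\subset\Delta,
\]
\[
F(\Delta)=F_C(\Delta)=\sum_{k=1}^3\nu_k|C\cap H_k^-|+\sum_{k=1}^3\mu_k|D_k| .
\]
This definition of the corner region is convenient for continuity. The next description is convenient for variations: it shows that among admissible triangles $D_k$ depends only on the two side lines through $V_k$.

\begin{lemma}\label{lem:corner}
Let $\Delta\in\mathcal{T}$ and $\{i,j,k\}=\{1,2,3\}$. For any $z\in E_i\cap C$ and $z'\in E_j\cap C$ we have $D_k=\operatorname{conv}\{V_k,z,z'\}\setminus C$.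
\end{lemma}

\begin{proof}
If $V_k\in C$, both sets are empty. Let $V_k\notin C$. By admissibility $z,z'\in C_\Delta$, which gives the inclusion $\supset$. A point $x\in D_k$ lies on a segment $[V_k,c]$ with $c\in C_\Delta$. The points $z,z'\ne V_k$ lie on the two sides of $\Delta$ at $V_k$, so the ray from $V_k$ through $c$ meets $[z,z']\subset C$ in a point $w$. If $x$ were beyond $w$ on this ray, then $x\in[w,c]\subset C$, which is false. So $x\in[V_k,w]\subset\operatorname{conv}\{V_k,z,z'\}$.
\end{proof}

The threshold is now $\nu_1|C|$, where $\nu_1$ is the smallest cap weight. For $\kappa\in(0,1)$ let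
\[
\mathcal{S}_\kappa=\mathcal{S}_\kappa(C)=\{\Delta\in\mathcal{T}(C):\ F_C(\Delta)\le(1-\kappa)\,\nu_1|C|\}.
\]

\begin{lemma}\label{lem:compact}
Let $\kappa\in(0,1)$ and $d=\operatorname{diam}C$.
\begin{itemize}
\item[(i)] If $\Delta\in\mathcal{S}_\kappa$, then $|\Delta|\ge|C_\Delta|\ge\kappa|C|$ and $\operatorname{dist}(V_k,C)\le\frac{2d}{\kappa}\bigl(1+\frac{\nu_1}{\mu_k}\bigr)$ for each $k$.
\item[(ii)] The set $\mathcal{S}_\kappa$ is compact, and $F$ is continuous on it.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $C\setminus\Delta\subset H_1^-\cup H_2^-\cup H_3^-$ and $\nu_k\ge\nu_1$, we have $F(\Delta)\ge\nu_1(|C|-|C_\Delta|)$, and so $|C_\Delta|\ge\kappa|C|$. A set of diameter at most $d$ and width $w'$ in some direction lies in a $w'\times d$ rectangle, so the width of $C_\Delta$ in every direction is at least $w=\kappa|C|/d$. Let $R=\operatorname{dist}(V_k,C)>0$ and $c\in C_\Delta$, and let $z,z'\in C_\Delta$ be extremal in the two directions orthogonal to $V_k-c$. The triangles $V_kcz$ and $V_kcz'$ lie on different sides of the line $V_kc$, their common base has length at least $R$, and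 their heights add up to at least $w$. Both lie in $\operatorname{conv}(\{V_k\}\cup C_\Delta)$, so $|D_k|\ge\frac12Rw-|C|$. Together with $\mu_k|D_k|\le F(\Delta)\le\nu_1|C|$ this gives the bound on $R$.

(ii) Let $\Delta_n\in\mathcal{S}_\kappa$, with corners $V_k^n$, lines $E_k^n$ and half-planes $H_k^{n,-}$. By (i) the corners are bounded, so a subsequence converges to a triangle $\Delta$ with $|\Delta|\ge\kappa|C|>0$. We show that $\Delta\in\mathcal{T}$ and $F(\Delta_n)\to F(\Delta)$; this proves both claims.

\emph{Admissibility.} A limit point of points $z_n\in E_k^n\cap C$ lies in $E_k\cap C$, so this set is nonempty. Let $z\in E_k\cap C$. It suffices to show that $z$ is a limit of points of $E_k^n\cap C\subset[V_i^n,V_j^n]$. If $E_k$ cuts $C$, then by (F1) $z$ is a limit of points of $E_k\cap\operatorname{int}C$, and each such point is the limit of its orthogonal projections onto $E_k^n$, which lie in $C$ for large $n$. If $E_k$ supports $C$, then $E_k\cap C=\{z\}$ by strict convexity, so any $z_n\in E_k^n\cap C$ converge to $z$.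

\emph{Continuity.} Off the lines $E_k$ the indicator functions of the half-planes converge pointwise, so by dominated convergence $|C\cap H_k^{n,-}|\to|C\cap H_k^-|$ and $|C_{\Delta_n}|\to|C_\Delta|$. In particular $|C_\Delta|>0$, and there is $z_0\in\operatorname{int}C_\Delta$. Limit points of $c_n\in C_{\Delta_n}$ lie in $C_\Delta$. If $c\in C_\Delta$, every point of $[z_0,c]$ except possibly $c$ lies in $C\cap\operatorname{int}\Delta$, hence in $C_{\Delta_n}$ for large $n$, so $c$ is a limit of points of $C_{\Delta_n}$. By (F2), $C_{\Delta_n}\to C_\Delta$. Finally, $\operatorname{conv}(\{V_k\}\cup C_\Delta)$ lies in $\Delta$ and so meets $C$ exactly in $C_\Delta$; thus $|D_k|=|\operatorname{conv}(\{V_k\}\cup C_\Delta)|-|C_\Delta|$, and the right side passes to the limit by (F2).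
\end{proof}

\begin{remark}
Without strict convexity a nondegenerate limit of admissible triangles need not be admissible. For $C=[0,1]^2$ the triangles $V_1=(\frac12,\frac54)$, $V_2=(-1,\frac2n)$, $V_3=(\frac12,-\frac1n)$ are admissible for large $n$ (the line $E_1$ meets $C$ only at the origin), but in the limit $E_1\cap C=[0,1]\times\{0\}$ is not contained in the side $[-1,\frac12]\times\{0\}$.
\end{remark}

\section{Minimizers carry inscribed hexagons}\label{sec:minimizers}

We vary the line $E_1$; the definitions are symmetric under a simultaneous permutation of the indices of the triangle and of the weights, and only the positivity of the weights is used, so all statements hold for the other lines as well. For $\Delta\in\mathcal{T}$ take Cartesian coordinates $(u,v)$ with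
\[
E_1=\{v=0\},\quad H_1=\{v\le0\},\quad V_2=(p,0),\quad V_3=(q,0),\quad E_1\cap C=[s,t]\times\{0\},
\]
where $p<q$ and $p\le s\le t\le q$. For an affine function $h=h(u)$ and small $\varepsilon>0$ let $H_1^\varepsilon=\{v\le\varepsilon h(u)\}$, with boundary line $E_1^\varepsilon$ and opposite half-plane $H_1^{\varepsilon,-}$. Let $\Delta_\varepsilon$ be the triangle bounded by $E_1^\varepsilon,E_2,E_3$, with corners $V_1$, $V_2^\varepsilon\in E_3$, $V_3^\varepsilon\in E_2$, and let $D_k^\varepsilon$ be its corner regions. For small $\varepsilon$ it is nondegenerate, it has the orientation of $\Delta$ and the same $H_2,H_3$, and $V_k^\varepsilon\to V_k$ as $\varepsilon\to0$. The affine function $v-\varepsilon h(u)$ is negative at $V_1$ and equals $-\varepsilon h(p)$ at $V_2$, and for small $\varepsilon$ it increases along $E_3$ from $V_1$ toward $V_2$. Hence $V_2^\varepsilon$ lies between $V_1$ and $V_2$ if $h(p)<0$, equals $V_2$ if $h(p)=0$, and lies beyond $V_2$ if $h(p)>0$. The same holds for $V_3^\varepsilon$ with $h(q)$.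

\begin{lemma}[first variation]\label{lem:variation}
Let $\Delta\in\mathcal{T}$ and suppose that $E_1,E_2,E_3$ all cut $C$. Let $h$ be affine, with $h(p)\ge0$ in case $V_2\in C$ and $h(q)\ge0$ in case $V_3\in C$. Then $\Delta_\varepsilon\in\mathcal{T}$ for all small $\varepsilon>0$, and
\begin{equation}\label{eq:variation}
\lim_{\varepsilon\downarrow0}\frac{F(\Delta_\varepsilon)-F(\Delta)}{\varepsilon}=\mu_2\int_p^{s}h-\nu_1\int_{s}^{t}h+\mu_3\int_{t}^{q}h .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Admissibility.} We claim that $E_3\cap C\subset[V_1,V_2^\varepsilon]$ and $V_2^\varepsilon\notin\operatorname{int}C$. If $V_2\notin C$, then $[V_2,V_2^\varepsilon]$ misses the closed set $C$ for small $\varepsilon$, and the claim follows from $E_3\cap C\subset[V_1,V_2]$. If $V_2\in C$, then $h(p)\ge0$, so $[V_1,V_2]\subset[V_1,V_2^\varepsilon]$, and $V_2^\varepsilon$ either equals $V_2\notin\operatorname{int}C$ or lies on $E_3$ outside $[V_1,V_2]$, hence outside $C$. The same argument applies to $V_3^\varepsilon$ and $E_2$. Fix $w=(u_0,0)$ with $s<u_0<t$; it lies in $\operatorname{int}C$ by (F1). For small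 $\varepsilon$ the point $(u_0,\varepsilon h(u_0))$ of $E_1^\varepsilon$ lies in $\operatorname{int}C$ and between $V_2^\varepsilon$ and $V_3^\varepsilon$. A point of $E_1^\varepsilon\cap C$ beyond one of these corners would put the corner into $\operatorname{int}C$ by (F1). So $\Delta_\varepsilon\in\mathcal{T}$.

\emph{Caps and $D_1$.} The caps beyond $E_2,E_3$ do not change, and $D_1^\varepsilon=D_1$ by Lemma~\ref{lem:corner}. For a measurable set $S$ let $\lambda_S^\varepsilon(u)$ be the length of the part of the vertical segment from $(u,0)$ to $(u,\varepsilon h(u))$ that lies in $S$, with the sign of $h(u)$. Then $|\lambda_S^\varepsilon(u)|\le\varepsilon|h(u)|$, and $\lambda_S^\varepsilon(u)/\varepsilon$ tends to $h(u)$ if $(u,0)$ is an interior point of $S$ and to $0$ if it is an interior point of the complement. By Fubini's theorem $|C\cap H_1^{\varepsilon,-}|-|C\cap H_1^-|=-\int\lambda_C^\varepsilon(u)\,du$. The point $(u,0)$ is interior to $C$ for $s<u<t$ and lies outside the closed set $C$ for $u\notin[s,t]$. Dominated convergence gives the term $-\nu_1\int_s^th$.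

\emph{The regions $D_2,D_3$.} We write $D_2^\varepsilon$ as the intersection of $H_1^\varepsilon$ with a fixed set. Fix $w'\in E_3\cap\operatorname{int}C$. Then $w'\ne V_2$, so $w'\notin E_1$, and the line $ww'$ meets $E_1$ only at $w\neq V_2$. Let $P$ be the closed half-plane bounded by $ww'$ that contains $V_2$. The point $w^\varepsilon$ where $E_1^\varepsilon$ meets the line $ww'$ tends to $w$, so it lies in $C$, and Lemma~\ref{lem:corner} gives $D_2^\varepsilon=\operatorname{conv}\{V_2^\varepsilon,w^\varepsilon,w'\}\setminus C$. The side lines of this triangle are $E_1^\varepsilon$, $E_3$ and $ww'$. Since $w'$, $w$, $V_2$ are interior points of $H_1$, $H_3$, $P$, the opposite vertices satisfy $w'\in H_1^\varepsilon$, $w^\varepsilon\in H_3$, $V_2^\varepsilon\in P$ for small $\varepsilon$. So the triangle is $H_1^\varepsilon\cap H_3\cap P$, and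
\[
D_2^\varepsilon=H_1^\varepsilon\cap G,\qquad G=(H_3\cap P)\setminus C ,
\]
also for $\varepsilon=0$. These sets lie in a fixed bounded set, and $|D_2^\varepsilon|-|D_2|=\int\lambda_G^\varepsilon(u)\,du$. The point $(u,0)$ is interior to $G$ for $p<u<s$. It is interior to the complement of $G$ for $u<p$ (it is outside $H_3$), for $s<u<t$ (it is interior to $C$), and for $u>u_0$ (it is outside $P$). Dominated convergence gives the term $\mu_2\int_p^sh$. Exchanging the roles of the indices $2$ and $3$ gives $\mu_3\int_t^qh$.
\end{proof}

\begin{proposition}\label{prop:minimizer}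
Let $C$ be strictly convex, $\kappa\in(0,1)$ and $\Delta'\in\mathcal{S}_\kappa(C)$. Then there is $\Delta=(V_1,V_2,V_3)\in\mathcal{S}_\kappa(C)$ with the orientation of $\Delta'$ such that the affine map $A$ with $A(V_k^0)=V_k$, $k=1,2,3$, sends all vertices of $K$ into $\partial C$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:compact} the areas of the triangles in $\mathcal{S}_\kappa$ are bounded below, so those with the orientation of $\Delta'$ form a nonempty compact set. Let $\Delta$ minimize $F$ on it. Then no admissible triangle of this orientation has a smaller value of $F$. We must show that $\Delta$ is not on the boundary of the constraints, that is, that no side line is tangent and no corner lies in $C$. In each case we exhibit a motion of one side line that lowers $F$ to first order.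

\emph{Step 1: every side line cuts $C$.} Suppose that $E_1$ does not. Then it supports $C$ and $s=t$. Since $|C_\Delta|>0$, the body $C$ lies in $H_1$ and not in $H_1^-$. Exchanging the indices $2,3$ if necessary, we may assume $s>p$, so $V_2\notin C$; the case $s=q$ is allowed. We rotate $E_1$ inward about $V_3$: take $h=u-q$. The gain will be a strip of $D_2$ of area of order $\varepsilon$, and the cost a cap of area $o(\varepsilon)$.

Here $V_3^\varepsilon=V_3$ and $V_2^\varepsilon$ lies between $V_1$ and $V_2$, so $\Delta_\varepsilon\subset\Delta$. The segment $[V_2,V_2^\varepsilon]$ misses $C$ for small $\varepsilon$, so $E_3\cap C\subset[V_1,V_2^\varepsilon]$. Fix $z'\in E_3\cap C$; then $z'\in H_1^\varepsilon$ and $z'\ne V_2$. The point $(s,0)$ lies in $H_1^{\varepsilon,-}$, so the segment from $z'$ to $(s,0)$ meets $E_1^\varepsilon$, and $E_1^\varepsilon\cap C\ne\emptyset$. The cap $\Gamma_\varepsilon=C\cap H_1^{\varepsilon,-}$ lies in $\{\varepsilon(u-q)\le v\le0\}$, which forces $u\le q$. As $\varepsilon\to0$, limit points of $\Gamma_\varepsilon$ lie in $E_1\cap C=\{(s,0)\}$, so $\Gamma_\varepsilon$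 shrinks to this point. Since $s>p$ and $V_2^\varepsilon\to(p,0)$, the set $E_1^\varepsilon\cap C\subset\Gamma_\varepsilon$ lies in $[V_2^\varepsilon,V_3]$. The condition on $E_2$ is unchanged. Hence $\Delta_\varepsilon\in\mathcal{T}$.

The cap $\Gamma_\varepsilon$ has vertical sections of length at most $\varepsilon(q-p)$ and horizontal extent $o(1)$, so $|\Gamma_\varepsilon|=o(\varepsilon)$. The other caps do not change, and $D_1^\varepsilon=D_1$ by Lemma~\ref{lem:corner}. From $C_{\Delta_\varepsilon}\subset C_\Delta$ we get $D_3^\varepsilon\subset D_3$. Since also $V_2^\varepsilon\in[V_2,z']\subset\operatorname{conv}(\{V_2\}\cup C_\Delta)$, we get $D_2^\varepsilon\subset D_2\cap H_1^\varepsilon$. By Lemma~\ref{lem:corner}, $D_2=\operatorname{conv}\{V_2,(s,0),z'\}\setminus C$, and $z'$ lies strictly below $E_1$. For $p<u<s$ the point $(u,0)$ is outside the closed set $C$ and on the upper edge of this triangle, so $D_2$ contains $(u,-v)$ for all small $v>0$. Thus the vertical section of $D_2\setminus H_1^\varepsilon$ over $u$ has length $\varepsilon(q-u)$ once $\varepsilon$ is small enough, and Fatou's lemma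 gives
\[
\liminf_{\varepsilon\downarrow0}\frac{|D_2\setminus H_1^\varepsilon|}{\varepsilon}\ge\int_p^s(q-u)\,du>0 .
\]
Therefore $F(\Delta_\varepsilon)<F(\Delta)$ for small $\varepsilon$, a contradiction.

\emph{Step 2: no corner lies in $C$.} Suppose $V_3\in C$. Then $t=q$, and $s<q$ by Step~1. Take $h=u-s$, a rotation about the other end of the chord. Then $h(q)>0$, and if $V_2\in C$, then $s=p$ and $h(p)=0$. Lemma~\ref{lem:variation} applies, and the limit \eqref{eq:variation} equals $\mu_2\int_p^s(u-s)\,du-\nu_1\int_s^q(u-s)\,du<0$, a contradiction.

\emph{Step 3: balance.} Now $p<s<t<q$, and Lemma~\ref{lem:variation} applies to every affine $h$. By minimality the right side of \eqref{eq:variation} is nonnegative for $h$ and for $-h$, so it vanishes: $(s,t)$ is balanced for $(\mu_2,\nu_1,\mu_3)$ on $[p,q]$. Rescale $[p,q]$ to $[0,1]$. By Lemma~\ref{lem:balance} and \eqref{eq:weights}, the endpoints of the chord $E_1\cap C$, which lie on $\partial C$, divide $[V_2,V_3]$ in the same ratios as the two vertices of $K$ divide $[V_2^0,V_3^0]$. The same holds on the other two sides. An affine map preserves these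 ratios, so $A$ sends the six vertices of $K$ to the six chord endpoints.
\end{proof}

\section{A parabola through four vertices}\label{sec:parabola}

It remains to find an admissible triangle below the threshold $\nu_1|C|$. As in Figure~\ref{fig:parabola}, it will be a small triangle with most of $C$ beyond $E_1$. Its value is close to $\nu_1|C|$, and this is why the side facing the bulk of $C$ has to be the one with the smallest weight. The model is a parabola that cuts two sides of $\Delta_0$ where $K$ does. Adding a multiple of $X_2X_3$ to $Q$ changes neither the values at the corners nor the restrictions to $E_2^0$ and $E_3^0$, so it keeps the weights $\mu_1,\mu_2,\mu_3,\nu_2,\nu_3$. We lower $b_1$ until the ellipse opens into a parabola; by monotonicity of $N$ the weight on $E_1^0$ drops.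

\begin{lemma}\label{lem:parabola}
There are a number $b^0<b_1$ and affine coordinates $(x,y)$ with the following properties, where $Q_0=Q+(b^0-b_1)X_2X_3$ and $\rho=N(a_2,a_3,b^0)$.
\begin{itemize}
\item[(i)] $\rho<\nu_1$ and $Q_0=x^2/2-y$.
\item[(ii)] $E_k^0=\{y=\ell_k^0(x)\}$ with $\ell_k^0$ affine. Let $p,m,q$ be the abscissas of $V_2^0,V_1^0,V_3^0$. The lines $E_1^0,E_3^0,E_2^0$ meet the parabola $y=x^2/2$ at abscissas $\{\xi_1,\xi_6\}$, $\{\xi_2,\xi_3\}$, $\{\xi_4,\xi_5\}$ with
\[
p<\xi_1<\xi_2<\xi_3<m<\xi_4<\xi_5<\xi_6<q .
\]
\item[(iii)] The pair $(\xi_1,\xi_6)$ is balanced for $(\mu_2,\rho,\mu_3)$ on $[p,q]$, the pair $(\xi_2,\xi_3)$ for $(\mu_2,\nu_3,\mu_1)$ on $[p,m]$, and the pair $(\xi_4,\xi_5)$ for $(\mu_1,\nu_2,\mu_3)$ on $[m,q]$.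
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The number $b^0$.} For $b\le b_1$ let $Q_b=Q+(b-b_1)X_2X_3$. Direction vectors of the plane have barycentric components with $X_1+X_2+X_3=0$, and the quadratic part $\bar Q_b$ of the polynomial $Q_b$ is the restriction of the form to this subspace. The form $\bar Q_{b_1}$ is positive definite, because $\{Q=0\}$ is an ellipse with $Q<0$ inside. Since $\bar Q_b(-2,1,1)=\bar Q_{b_1}(-2,1,1)+b-b_1\to-\infty$ as $b\to-\infty$, the closed set of all $b\le b_1$ for which $\bar Q_b$ is not positive definite is nonempty; let $b^0<b_1$ be its largest element. Then $\bar Q_{b^0}$ is a limit of positive definite forms, so it is positive semidefinite and singular. It has rank one, because $\bar Q_{b^0}(0,1,-1)=a_2+a_3-b^0>0$. Since $b^0<b_1<-2\sqrt{a_2a_3}$, the number $\rho$ is defined and $\rho<N(a_2,a_3,b_1)=\nu_1$.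

On each side line, $Q_0=Q_{b^0}$ is a polynomial $g_b$ with two roots in the open side: on $E_1^0$ with parameters $(a_2,a_3,b^0)$, and on $E_2^0,E_3^0$ because $Q_0=Q$ there. Put $\Pi=\{Q_0\le0\}$. Then
\begin{equation}\label{eq:chords}
\Pi\cap E_k^0\ \text{is a nondegenerate segment in the open side, and}\ Q_0(V_k^0)=a_k>0 .
\end{equation}

\emph{The conic is a parabola.} A positive semidefinite form of rank one is $x^2/2$ for a nonzero linear function $x$, so $Q_0=x^2/2+c_1x+c_2y'+c_0$ in some affine coordinates $(x,y')$. If $c_2=0$, then $\Pi$ is a strip $x_-\le x\le x_+$. The three corners lie outside it, two of them on the same side, and the side of $\Delta_0$ joining these two misses $\Pi$, against \eqref{eq:chords}. So $c_2\ne0$, and with $y=-(c_1x+c_2y'+c_0)$ we get $Q_0=x^2/2-y$ and the convex set $\Pi=\{y\ge x^2/2\}$.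

\emph{It opens through $E_1^0$.} We show that $\Pi\cap H_2^{0,-}$ lies in the bounded set $\{Q\le0\}$. Let $z\in\Pi$ with $X_2(z)\le0$, and let $z_0\in\Pi\cap E_2^0$, so that $X_2(z_0)=0$ and $X_3(z_0)>0$. The segment $[z_0,z]$ lies in $\Pi\cap\{X_2\le0\}$. If $X_3(z)\le0$, it contains a point of $\Pi\cap E_3^0$, and by \eqref{eq:chords} this point lies in the open side $V_1^0V_2^0$, where $X_2>0$; this is impossible. So $X_2X_3\le0$ at $z$, and $Q(z)=Q_0(z)+(b_1-b^0)X_2(z)X_3(z)\le0$. Exchanging the indices $2$ and $3$ shows that $\Pi\cap H_3^{0,-}$ is bounded. Then $\Pi\cap H_1^0\subset\Delta_0\cup(\Pi\cap H_2^{0,-})\cup(\Pi\cap H_3^{0,-})$ is bounded too.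

\emph{Order of the abscissas.} Each $E_k^0$ meets the parabola twice, so it is not vertical and has the form $y=\ell_k^0(x)$. The sets $\Pi\cap\{y\ge\ell_k^0\}$ are unbounded, so $H_1^0=\{y\le\ell_1^0\}$, $H_2^0=\{y\ge\ell_2^0\}$, $H_3^0=\{y\ge\ell_3^0\}$. As $E_1^0$ is not vertical, $p\ne q$, and after replacing $x$ by $-x$ if necessary $p<q$. The affine function $\ell_1^0-\ell_3^0$ vanishes at $p$. It is positive at $q$, since $V_3^0\in E_1^0$ lies strictly above $E_3^0$, and at $m$, since $V_1^0\in E_3^0$ lies strictly below $E_1^0$. Hence $m>p$, and $\ell_1^0>\ell_3^0$ for $x>p$. In the same way $\ell_1^0-\ell_2^0$ vanishes at $q$ and is positive at $p$ and $m$, so $m<q$ and $\ell_1^0>\ell_2^0$ for $x<q$. By \eqref{eq:chords}, $\xi_2,\xi_3\in(p,m)$, $\xi_4,\xi_5\in(m,q)$ and $\xi_1,\xi_6\in(p,q)$. At $\xi_2,\dots,\xi_5$ the value $x^2/2$ equals $\ell_3^0(x)$ or $\ell_2^0(x)$ and is less than $\ell_1^0(x)$, so these points lie in $(\xi_1,\xi_6)$. This proves (ii). On each side $x$ is an affine parameter, increasing from $V_2^0$ to $V_3^0$, from $V_2^0$ to $V_1^0$, and from $V_1^0$ to $V_3^0$, so (iii)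 follows from Lemma~\ref{lem:balance}.
\end{proof}

For the regular hexagon, $\bar Q_b=\frac92(X_2^2+X_3^2)+(7+b)X_2X_3$ first degenerates at $b^0=-16$. Then $g_{b^0}=18u^2-18u+1$ has the roots $\frac12\pm\frac{\sqrt7}6$, and we recover Figure~\ref{fig:parabola} with $p=-3$, $m=0$, $q=3$.

\section{A concave functional on graphs}\label{sec:graph}

Fix the numbers $p,\xi_1,\dots,\xi_6,m,q$ of Lemma~\ref{lem:parabola}. We copy the model triangle onto the graph of an arbitrary function, in such a way that the three lines depend \emph{linearly} on the function. For $f\in C[p,q]$ let $\ell_3=\ell_3[f]$ be the affine function that agrees with $f$ at $\xi_2,\xi_3$, let $\ell_2=\ell_2[f]$ be the one that agrees with $f$ at $\xi_4,\xi_5$, and let $\ell_1=\ell_1[f]$ be the one with $\ell_1(p)=\ell_3(p)$ and $\ell_1(q)=\ell_2(q)$. With $(\cdot)_+=\max(\cdot,0)$, put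
\[
\begin{aligned}
\Psi(f)={}&-\nu_1\int_p^q(\ell_1-f)_++\nu_3\int_{\xi_2}^{\xi_3}(\ell_3-f)+\nu_2\int_{\xi_4}^{\xi_5}(\ell_2-f)+\mu_1\int_{\xi_3}^{\xi_4}\bigl(f-\max(\ell_2,\ell_3)\bigr)\\
&+\mu_2\int_p^{\xi_2}\bigl(\min(f,\ell_1)-\ell_3\bigr)+\mu_3\int_{\xi_5}^{q}\bigl(\min(f,\ell_1)-\ell_2\bigr).
\end{aligned}
\]
The intervals of integration are fixed, the points where $\ell_1$ meets $f$ and where $\ell_2$ meets $\ell_3$ are not; they enter through $(\cdot)_+$, $\min$ and $\max$, each with the sign that makes the term concave. Indeed, at each $x$ the values $f(x),\ell_k(x)$ are linear in $f$, a minimum of linear functionals is concave, and the weights are positive. So: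
\begin{itemize}
\item[(P1)] $\Psi$ is concave;
\item[(P2)] $\Psi$ is Lipschitz in the supremum norm, because $f\mapsto\ell_k[f]$ are bounded linear maps;
\item[(P3)] $\Psi(cf+h)=c\,\Psi(f)$ for $c\ge0$ and affine $h$, because $\ell_k[cf+h]=c\,\ell_k[f]+h$.
\end{itemize}

The functional $\Psi$ measures how far the copied triangle is from the threshold.

\begin{lemma}\label{lem:graph}
Let $C$ be a strictly convex body. In some affine coordinates $(x,y)$ write $C=\{x\in I,\ g(x)\le y\le g^+(x)\}$, where $I$ is the projection of $C$ to the $x$-axis. Suppose $[p,q]\subset\operatorname{int}I$ and $\max_{[p,q]}g<\min_{[p,q]}g^+$. Then the lines $E_k=\{y=\ell_k[g](x)\}$ bound an admissible triangle $\Delta$ whose corners $V_1,V_2,V_3$ run clockwise in the coordinates $(x,y)$, and, with area measured by $dx\,dy$,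
\[
F_C(\Delta)=\nu_1|C|+\Psi(g).
\]
\end{lemma}

\begin{proof}
The graph of $g$ lies in $\partial C$, so $g$ is strictly convex on $I$. Hence $\ell_3>g$ on $(\xi_2,\xi_3)$ and $\ell_3<g$ on $I\setminus[\xi_2,\xi_3]$, and likewise for $\ell_2$ with $\xi_4,\xi_5$. Let $g^*=\max_{[p,q]}g$.

\emph{The triangle.} We have $\ell_3(\xi_3)=g(\xi_3)>\ell_2(\xi_3)$ and $\ell_3(\xi_4)<g(\xi_4)=\ell_2(\xi_4)$, so $\ell_2$ and $\ell_3$ cross at some $m'\in(\xi_3,\xi_4)$, with $\ell_3>\ell_2$ to the left and $\ell_3<\ell_2$ to the right. Thus $\ell_1(p)=\ell_3(p)>\ell_2(p)$ and $\ell_1(q)=\ell_2(q)>\ell_3(q)$, which gives $\ell_1>\ell_3$ for $x>p$ and $\ell_1>\ell_2$ for $x<q$. The three lines bound the nondegenerate triangle $\Delta=\{\max(\ell_2,\ell_3)\le y\le\ell_1\}$ with $V_2,V_1,V_3$ over $p,m',q$. Since $V_2$ is to the left of $V_3$ and $V_1$ is below the line $V_2V_3$, the corners $V_1,V_2,V_3$ run clockwise.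

\emph{Admissibility.} We have $g(p)>\ell_3(p)=\ell_1(p)$ and $g(q)>\ell_2(q)=\ell_1(q)$, while $g(\xi_2)=\ell_3(\xi_2)<\ell_1(\xi_2)$ and $g(\xi_5)=\ell_2(\xi_5)<\ell_1(\xi_5)$. By convexity, $\{x\in I: g\le\ell_1\}$ is an interval $[\xi_1',\xi_6']$ with $p<\xi_1'<\xi_2$ and $\xi_5<\xi_6'<q$, and $g=\ell_1$ at its endpoints. An affine function that agrees with $g$ at two points of $[p,q]$ is at most $g^*<g^+$ between them. So $E_1\cap C$, $E_2\cap C$, $E_3\cap C$ are exactly the chords over $[\xi_1',\xi_6']$, $[\xi_4,\xi_5]$, $[\xi_2,\xi_3]$. They lie in the sides over $[p,q]$, $[m',q]$, $[p,m']$, and $\Delta\in\mathcal{T}(C)$.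

\emph{Caps.} Since $H_1=\{y\le\ell_1\}$, $H_2^-=\{y\le\ell_2\}$ and $H_3^-=\{y\le\ell_3\}$, integration of vertical sections gives
\[
|C\cap H_1^-|=|C|-\int_p^q(\ell_1-g)_+,\qquad |C\cap H_2^-|=\int_{\xi_4}^{\xi_5}(\ell_2-g),\qquad |C\cap H_3^-|=\int_{\xi_2}^{\xi_3}(\ell_3-g).
\]

\emph{Corner regions.} By Lemma~\ref{lem:corner}, $D_2$ is the triangle with vertices $V_2$, $(\xi_1',g(\xi_1'))$, $(\xi_2,g(\xi_2))$, minus $C$. Its lower edge is the graph of $\ell_3$ over $[p,\xi_2]$. Over $[p,\xi_1']$ its upper edge is $\ell_1\le g$, so nothing but a null set is removed. Over $[\xi_1',\xi_2]$ its upper edge is a chord of $g$, which lies between $g$ and $g^+$, and $\ell_3\le g$; so the part from $\ell_3$ to $g$ remains. In both cases the section runs from $\ell_3$ to $\min(g,\ell_1)$, and $|D_2|=\int_p^{\xi_2}(\min(g,\ell_1)-\ell_3)$. The graph points over $\xi_6',\xi_5$ give $|D_3|=\int_{\xi_5}^q(\min(g,\ell_1)-\ell_2)$ by the mirror argument. For $D_1$ use the graph points over $\xi_3,\xi_4$: the triangle lies between $\max(\ell_2,\ell_3)\le g$ and a chord of $g$, so $|D_1|=\int_{\xi_3}^{\xi_4}(g-\max(\ell_2,\ell_3))$.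 Adding the six terms gives the formula.
\end{proof}

\begin{lemma}\label{lem:value}
$\Psi(x^2/2)=-\frac1{12}(\nu_1-\rho)(\xi_6-\xi_1)^3<0$.
\end{lemma}

\begin{proof}
Let $f=x^2/2$. The graphs of $\ell_3[f]$ and $\ell_2[f]$ are $E_3^0$ and $E_2^0$, and the graph of $\ell_1[f]$ passes through $V_2^0$ and $V_3^0$; so $\ell_k[f]=\ell_k^0$. We sort the terms of $\Psi(f)$ by side lines. Put $\varphi_k=\ell_k^0-f$. Then $\varphi_1=\frac12(x-\xi_1)(\xi_6-x)$ is nonnegative exactly on $[\xi_1,\xi_6]$, with $\int_{\xi_1}^{\xi_6}\varphi_1=\frac1{12}(\xi_6-\xi_1)^3$. For $k=2,3$ we have $\min(f,\ell_1^0)-\ell_k^0=\min(0,\varphi_1)-\varphi_k$, and $f-\max(\ell_2^0,\ell_3^0)$ equals $-\varphi_3$ on $[\xi_3,m]$ and $-\varphi_2$ on $[m,\xi_4]$, as in the previous proof with $m'=m$. Let $L_1,L_3,L_2$ be the functionals \eqref{eq:L} for the three balanced pairs of Lemma~\ref{lem:parabola}(iii), on $[p,q]$, $[p,m]$, $[m,q]$. Collecting terms,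
\[
\Psi(f)=-(\nu_1-\rho)\int_{\xi_1}^{\xi_6}\varphi_1+L_1(\varphi_1)-L_3(\varphi_3)-L_2(\varphi_2).
\]
Each $L_k$ vanishes on affine functions, so $L_k(\varphi_k)=-L_k(x^2/2)$. By Lemma~\ref{lem:divided}, $L_1(x^2/2)=\frac16\mu_2(\xi_1-p)(\xi_6-p)(q-p)$. By Lemma~\ref{lem:parabola}(i), $1/\mu_2=Q_0(V_2^0)=f(p)-\ell_1^0(p)=\frac12(\xi_1-p)(\xi_6-p)$, so $L_1(x^2/2)=\frac13(q-p)$. The identities $1/\mu_2=f(p)-\ell_3^0(p)=\frac12(\xi_2-p)(\xi_3-p)$ and $1/\mu_1=f(m)-\ell_2^0(m)=\frac12(\xi_4-m)(\xi_5-m)$ give $L_3(x^2/2)=\frac13(m-p)$ and $L_2(x^2/2)=\frac13(q-m)$. The last three terms of $\Psi(f)$ add up to $\frac13\bigl(-(q-p)+(m-p)+(q-m)\bigr)=0$.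
\end{proof}

The cancellation has a structural reason. With $\rho$ in place of $\nu_1$, the triangle $\Delta_0$ is critical for the parabola, while the maps $(x,y)\mapsto(tx,t^2y)$ preserve the parabola and multiply all six areas by $t^3$; the derivative of the weighted sum at $t=1$ is both zero and three times its value.

\begin{remark}
Beyond the existence of the weights, the ellipse is used only for $\rho<\nu_1$, and there it cannot be spared. Let $K'$ be the hexagon formed by the six marked points of Figure~\ref{fig:parabola}. It is inscribed into a triangle, and its vertices are balanced for the positive weights $\mu_k=1$, $\nu_2=\nu_3=2$, $\nu_1=\frac3{\sqrt7}-1$, which come from \eqref{eq:weights} with $x^2/2-y$ in place of $Q$. Sections~\ref{sec:functional} and~\ref{sec:minimizers} apply to $K'$ without change. But $K'$ is not inscribed into an ellipse: substituting $y=x^2/2$ into the equation of an ellipse gives a polynomial of degree four, which has at most four roots. So $K'$ is not affine-inscribed into a disc, and by Proposition~\ref{prop:minimizer} no admissible triangle of a disc is below the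 threshold for these weights.
\end{remark}

\section{Averaging over translations}\label{sec:averaging}

By Lemmas~\ref{lem:graph} and~\ref{lem:value} a boundary arc that is close to a parabola yields a triangle below the threshold. Two difficulties remain. First, the boundary of $C$ need not resemble a parabola at any scale, and on a straight piece $\Psi=0$ by (P3). Second, a general body will be approximated by strictly convex ones, so the margin $\kappa$ must be uniform near $C$. For the first we average the boundary function over translations near an extreme point. The average has a positive second derivative; for $f(x)=|x|$, for example, $\frac1{2\lambda}\int_{-\lambda}^{\lambda}|s+t|\,ds=(\lambda^2+t^2)/(2\lambda)$ for $|t|\le\lambda$, an exact parabola. Concavity of $\Psi$ then transfers the negative sign from the average to one of the translates.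

\begin{proposition}\label{prop:test}
For every convex body $C$ there are an open neighborhood $U$ of $C$ in the Hausdorff metric and $\kappa\in(0,1)$ such that for every strictly convex body $\tilde C\in U$ the set $\mathcal{S}_\kappa(\tilde C)$ contains triangles of both orientations.
\end{proposition}

\begin{proof}
\emph{Coordinates.} Let $o$ be an extreme point of $C$, that is, a point of $C$ that is interior to no segment in $C$; a point of $C$ farthest from a given point is one. Let $z_0\in\operatorname{int}C$. Take affine coordinates $(x,y)$ with origin $o$ and with $z_0$ on the positive $y$-axis, and measure area by $dx\,dy$; this multiplies $F$ and the threshold by the same factor and leaves $\mathcal{S}_\kappa$ unchanged. Write $C=\{f\le y\le f^+\}$ over its projection $I$, with $f$ convex and $f^+$ concave. Then $0\in\operatorname{int}I$. Since $o$ is extreme, it is the lower endpoint of the chord of $C$ on the $y$-axis, so it lies on the graph of $f$, and $f$ is affine on no neighborhood of $0$. By (F4) there is $\lambda>0$ such that $J=[-2\lambda,2\lambda]\subset\operatorname{int}I$ and $f$ is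 differentiable at $\pm\lambda$, and then
\[
\theta=\frac{f'(\lambda)-f'(-\lambda)}{2\lambda}>0 .
\]
The function $f^+-f$ is continuous and positive on $\operatorname{int}I$, so $f^+-f\ge c>0$ on $J$.

\emph{Averaging.} For $|t|\le\lambda$ put $M(t)=\frac1{2\lambda}\int_{-\lambda}^\lambda f(s+t)\,ds$. Then $M'(t)=\frac1{2\lambda}\bigl(f(\lambda+t)-f(-\lambda+t)\bigr)=M'(0)+\theta t+o(t)$, and integration gives $M(t)=M(0)+M'(0)t+\frac\theta2t^2+o(t^2)$. For $r>0$ with $r\max(|p|,|q|)\le\lambda$ and $|s|\le\lambda$ let $g_s(x)=f(s+rx)$, $x\in[p,q]$. The average of $g_s(x)$ over $s\in[-\lambda,\lambda]$ is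
\[
M(rx)=M(0)+M'(0)rx+r^2\theta\bigl(x^2/2+e_r(x)\bigr),\qquad \max_{[p,q]}|e_r|\to0\quad(r\to0).
\]
The map $s\mapsto g_s$ is continuous in the supremum norm because $f$ is uniformly continuous on $J$. So for equally spaced points $s_1,\dots,s_n$ of $[-\lambda,\lambda]$ the means $\frac1n\sum g_{s_i}$ converge uniformly to $M(r\,\cdot)$, and (P1) gives $\frac1n\sum\Psi(g_{s_i})\le\Psi(\frac1n\sum g_{s_i})$. Letting $n\to\infty$ and using (P2) and (P3), we obtain Jensen's inequality in the form
\[
\frac1{2\lambda}\int_{-\lambda}^\lambda\Psi(g_s)\,ds\le\Psi\bigl(M(r\,\cdot)\bigr)=r^2\theta\,\Psi(x^2/2+e_r).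
\]
By (P2) and Lemma~\ref{lem:value} the right side is negative for small $r$. Fix such an $r$, so small in addition that the values of $f$ at two points of $J$ at distance at most $r(q-p)$ differ by less than $c$. Fix $s\in[-\lambda,\lambda]$ with $\Psi(g_s)=-\eta<0$, and let $J'=[s+rp,s+rq]\subset J$. For $x\in J'$ we have $\max_{J'}f<f(x)+c\le f^+(x)$, so $\max_{J'}f<\min_{J'}f^+$.

\emph{Stability.} Let $C_n\to C$ be convex bodies with lower and upper functions $f_n,f_n^+$. Choose an open interval $J''\supset J$ with closure in $\operatorname{int}I$. Over the two endpoints of $J''$ there are interior points of $C$, which lie in $C_n$ for large $n$ by (F3); so $f_n,f_n^+$ are defined on $J''$. For $x\in J''$ and small $\delta>0$ the point $(x,f(x)+\delta)$ is interior to $C$ and $(x,f(x)-\delta)$ is outside $C$. By (F3) the first lies in $C_n$ and the second does not, for large $n$, and since vertical sections are segments, $|f_n(x)-f(x)|\le\delta$. By (F4), $f_n\to f$ uniformly on $J$, and the same argument gives $f_n^+\to f^+$. Consequently there is an open ball $U$ around $C$ such that every convex body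 $\tilde C\in U$, with lower and upper functions $\tilde f,\tilde f^+$, has $J$ in the interior of its projection and satisfies
\[
\Psi\bigl(\tilde f(s+r\,\cdot)\bigr)\le-\eta/2,\qquad \max_{J'}\tilde f<\min_{J'}\tilde f^+,\qquad |\tilde C|\le2|C| ;
\]
otherwise a sequence of bodies violating one of these conditions would converge to $C$, against (P2) and (F2).

\emph{The test triangle.} Let $\tilde C\in U$ be strictly convex. Apply Lemma~\ref{lem:graph} in the coordinates $(x',y)$ with $x=s+rx'$, in which the lower function is $\tilde f(s+rx')$ and $dx\,dy=r\,dx'\,dy$. It gives $\Delta\in\mathcal{T}(\tilde C)$, clockwise in the coordinates $(x,y)$, with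
\[
F_{\tilde C}(\Delta)\le\nu_1|\tilde C|-\frac{r\eta}2\le(1-\kappa)\,\nu_1|\tilde C|,\qquad \kappa=\min\Bigl\{\frac12,\frac{r\eta}{4\nu_1|C|}\Bigr\}.
\]
Repeating the whole construction in the coordinates $(-x,y)$ gives triangles of the opposite orientation, with another ball and another $\kappa$. Take the smaller ball and the smaller $\kappa$.
\end{proof}

\section{Proof of the theorems}\label{sec:proofs}

\begin{lemma}\label{lem:approx}
Every convex body $C$ is a Hausdorff limit of strictly convex bodies.
\end{lemma}

\begin{proof}
Let $0\in\operatorname{int}C$ and $C\subset RB$. The gauge $\gamma(x)=\min\{t\ge0: x\in tC\}$ is convex, nonnegative and positively homogeneous of degree one, $C=\{\gamma\le1\}$, and $|x|\le R\gamma(x)$. The function $\gamma^2$ is convex, so $G_n(x)=\gamma(x)^2+|x|^2/n$ is continuous and strictly convex. From $\gamma^2\le G_n\le(1+R^2/n)\gamma^2$ we see that the closed convex set $C_n=\{G_n\le1\}$ satisfies $(1+R^2/n)^{-1/2}C\subset C_n\subset C$; so it is a convex body and $C_n\to C$. On $\partial C_n$ we have $G_n=1$, while at the midpoint of two distinct points of $C_n$ we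 have $G_n<1$. Hence $\partial C_n$ contains no segment.
\end{proof}

\begin{proposition}\label{prop:local}
Let $C$ be a convex body and $U,\kappa$ as in Proposition~\ref{prop:test}. For every convex body $C'\in U$ and each orientation there is an affine map $A$ of that orientation such that $A(K)$ is inscribed into $C'$ and $|A(\Delta_0)|\ge\kappa|C'|$.
\end{proposition}

\begin{proof}
Let $C_n\to C'$ be strictly convex bodies. Since $U$ is open, $C_n\in U$ for large $n$. The map $A$ with $A(V_k^0)=V_k$ preserves orientation exactly when $(V_1,V_2,V_3)$ has the orientation of $\Delta_0$. So Propositions~\ref{prop:test} and~\ref{prop:minimizer} give affine maps $A_n$ of the prescribed orientation with $A_n(K)$ inscribed into $C_n$ and $A_n(\Delta_0)\in\mathcal{S}_\kappa(C_n)$. By Lemma~\ref{lem:compact}(i) the corners $A_n(V_k^0)$ stay bounded and $|A_n(\Delta_0)|\ge\kappa|C_n|$. Along a subsequence the corners converge, so $A_n$ converges to an affine map $A$ with $|A(\Delta_0)|\ge\kappa|C'|>0$. Thus $A$ is nondegenerate and has the same orientation as the $A_n$. The vertices of $A(K)$ are limits of points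 of $\partial C_n$, and they lie on $\partial C'$ by (F3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:local} with $C'=C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Necessity was shown in Section~\ref{sec:intro}, and sufficiency is Theorem~\ref{thm:main}. For the size bound, let $\mathcal{J}$ be the set of convex bodies $C$ with $B\subset C\subset2B$. Both inclusions pass to Hausdorff limits, so $\mathcal{J}$ is compact by Blaschke's selection theorem. Choose $U_C,\kappa_C$ as in Proposition~\ref{prop:test} for each $C\in\mathcal{J}$, cover $\mathcal{J}$ by finitely many of the open sets $U_C$, and let $\kappa_0>0$ be the least of the corresponding numbers $\kappa_C$. Let $C$ be any convex body. By (F5), $C=T(C')$ with $C'\in\mathcal{J}$ and $T$ affine and nondegenerate. Proposition~\ref{prop:local} gives, for each orientation, a map $A'$ with $A'(K)$ inscribed into $C'$ and $|A'(\Delta_0)|\ge\kappa_0|C'|$. Then $A=T\circ A'$ inscribes $K$ into $C$, both orientations of $A$ occur, and ratios of areas are preserved by $T$ and by $A$, so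
\[
|A(K)|=\frac{|K|}{|\Delta_0|}\,|A(\Delta_0)|\ge\frac{|K|}{|\Delta_0|}\,\kappa_0\,|C| .
\]
This is the claim with $c(K)=\kappa_0|K|/|\Delta_0|$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{PECB}
\emph{Properties of extremal convex bodies},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak bitstreams/\allowbreak c5bcd749-7f3d-4435-ba3c-8dcb69197aa0/\allowbreak download}.

\end{thebibliography}
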